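\title{Sets of zero harmonic measure cannot be neglected\\ in the nonlinear comparison principle}

\begin{abstract}
For a linear elliptic equation, two bounded solutions that are ordered at every boundary point outside a set of zero harmonic measure are ordered in the whole domain. We show that this fails for quasilinear equations $-\operatorname{div}A(x,\nabla u)=0$ of $p$-Laplacian type. The counterexample lives in a planar rectangle, with $p=2$ and $A=\nabla F$ for a uniformly convex, $2$-homogeneous $F$: there are a compact boundary set $E$ of zero $A$-harmonic measure and two different bounded solutions that are continuous up to the boundary off $E$ and agree there. The proof attaches to $A$ a nonlinear mean $M_A$, the limit at infinity of the half-plane solution with periodic boundary data. It shows that a counterexample exists whenever $M_A$ is not additive, and exhibits an operator for which it is not.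
\end{abstract}

\section{The question and the results}\label{sec:intro}

\subsection{The setting}
We work in the framework of nonlinear potential theory of \cite{HKM}. Let $n\ge2$ and $1<p<\infty$. A locally integrable $w\ge0$ on $\mathbb R^n$, with $d\mu=w\,dx$, is a \emph{$p$-admissible weight} if
\begin{itemize}
\item[(i)] $\mu$ is doubling;
\item[(ii)] whenever $D$ is open, $\varphi_i\in C_0^\infty(D)$, $\int_D|\varphi_i|^p\,d\mu\to0$ and $\int_D|\nabla\varphi_i-\mathbf v|^p\,d\mu\to0$ for a vector field $\mathbf v\in L^p(D;\mu)$, then $\mathbf v=0$;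
\item[(iii)] for some $\kappa>1$, every ball $B=B(x,r)$ and every $\varphi\in C_0^\infty(B)$,
\[
\Big(\frac1{\mu(B)}\int_B|\varphi|^{\kappa p}\,d\mu\Big)^{1/\kappa p}\le Cr\Big(\frac1{\mu(B)}\int_B|\nabla\varphi|^p\,d\mu\Big)^{1/p};
\]
\item[(iv)] for every ball $B=B(x,r)$ and every bounded $\varphi\in C^\infty(B)$ with $\mu$-mean $\varphi_B$ over $B$, $\int_B|\varphi-\varphi_B|^p\,d\mu\le Cr^p\int_B|\nabla\varphi|^p\,d\mu$.
\end{itemize}
The space $H^{1,p}(D;\mu)$ is the completion of $\{\varphi\in C^\infty(D):\|\varphi\|_{1,p}<\infty\}$ in the norm $\|\varphi\|_{1,p}=(\int_D|\varphi|^p\,d\mu)^{1/p}+(\int_D|\nabla\varphi|^p\,d\mu)^{1/p}$, and $H^{1,p}_{\mathrm{loc}}(\Omega;\mu)$ consists of the functions that lie in $H^{1,p}(D;\mu)$ for every open $D\Subset\Omega$. All examples in this paper have $w\equiv1$. This weight is $p$-admissible: (ii) follows by integrating by parts against a smooth vector field with compact support, and (iii), (iv) are the classical Sobolev and Poincar\'e inequalities. For $w\equiv1$ the space $H^{1,p}$ is the usual Sobolev space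 $W^{1,p}$.

Let $A:\mathbb R^n\times\mathbb R^n\to\mathbb R^n$ be measurable in $x$ for every $\xi$ and continuous in $\xi$ for a.e.\ $x$. We say that $A$ satisfies the \emph{structure conditions} with constants $0<\alpha\le\beta<\infty$ if for a.e.\ $x$, all $\xi$, all $\xi_1\ne\xi_2$ and all real $\lambda\ne0$,
\begin{equation}\label{eq:structure}
\begin{gathered}
A(x,\xi)\cdot\xi\ge\alpha w(x)|\xi|^p,\qquad |A(x,\xi)|\le\beta w(x)|\xi|^{p-1},\\
(A(x,\xi_1)-A(x,\xi_2))\cdot(\xi_1-\xi_2)>0,\qquad A(x,\lambda\xi)=\lambda|\lambda|^{p-2}A(x,\xi).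
\end{gathered}
\end{equation}
The model is the $p$-Laplacian, $A(\xi)=|\xi|^{p-2}\xi$. A function $U$ is \emph{$A$-harmonic} in an open set $\Omega$ if it is continuous, lies in $H^{1,p}_{\mathrm{loc}}(\Omega;\mu)$ and satisfies $\int_\Omega A(x,\nabla U)\cdot\nabla\varphi\,dx=0$ for all $\varphi\in C_0^\infty(\Omega)$. A function $u:\Omega\to(-\infty,\infty]$ is \emph{$A$-superharmonic} if it is lower semicontinuous, is not identically $\infty$ in any component of $\Omega$, and for every open $D\Subset\Omega$ and every $U\in C(\overline D)$ that is $A$-harmonic in $D$, the inequality $U\le u$ on $\partial D$ implies $U\le u$ in $D$. A function $v$ is \emph{$A$-subharmonic} if $-v$ is $A$-superharmonic. By the last condition in \eqref{eq:structure}, $aU+b$ is $A$-harmonic for all real $a,b$ if $U$ is, and hence $as+b$ is $A$-superharmonic for $a>0$ if $s$ is. Sums of solutions, on the other hand, need not be solutions. The basic substitute for linearity is the following.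

\medskip\noindent\textbf{Comparison principle} (\cite{HKM}). \emph{Let $\Omega$ be bounded and open, $u$ $A$-superharmonic and $v$ $A$-subharmonic in $\Omega$. If $\limsup_{x\to x_0}v(x)\le\liminf_{x\to x_0}u(x)$ for every $x_0\in\partial\Omega$, the two sides not being simultaneously $\infty$ or $-\infty$, then $v\le u$ in $\Omega$.}

\medskip
For a bounded open $\Omega$ and $E\subset\partial\Omega$ let $\mathcal U_E$ be the class of $A$-superharmonic functions $s$ in $\Omega$ that are bounded below and satisfy $\liminf_{x\to x_0}s(x)\ge\mathbf 1_E(x_0)$ for all $x_0\in\partial\Omega$. The \emph{$A$-harmonic measure} of $E$ is the pointwise infimum $\omega(E,\Omega;A)=\inf\mathcal U_E$. Comparison with the constant $0$ shows that every member of $\mathcal U_E$ is nonnegative. Thus $\omega(E,\Omega;A)=0$ means that at any given point of $\Omega$ there are nonnegative supersolutions that are at least $1$ at $E$ and yet arbitrarily small at that point: the set $E$ cannot be seen from inside.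

\subsection{Neglecting null sets}
One expects that a set which cannot be seen from inside may be left out of the hypothesis of the comparison principle, at least for bounded functions. This is so when one compares with a constant. Corollary~11.10 of \cite{HKM} states: \emph{if $v$ is $A$-subharmonic and bounded above in $\Omega$, $\omega(E,\Omega;A)=0$, and $\limsup_{x\to x_0}v(x)\le m$ for all $x_0\in\partial\Omega\setminus E$, then $v\le m$.} The mechanism is worth recalling. Take $K>0$ with $v\le m+K$. For $s\in\mathcal U_E$ the function $m+Ks$ is $A$-superharmonic and dominates $v$ at \emph{every} boundary point, so $v\le m+Ks$; the infimum over $s$ gives $v\le m$. If the equation is linear, the constant may be replaced by a bounded solution $u$, because the corollary applies to $v-u$ with $m=0$; equivalently, $u+Ks$ is again a supersolution. For a nonlinear equation $u+Ks$ has no reason to be a supersolution, and this argument stops. The two cases in which it works, constants and linear equations, suggest that the conclusion might survive. The following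 question comes from \cite{HKM}, where it is stated that it is not known whether null sets can be neglected in general.

\medskip\noindent\textbf{Question.} \emph{Is the following true for all $n\ge2$, $1<p<\infty$, all $p$-admissible $w$, all $A$ satisfying the structure conditions, all bounded open $\Omega\subset\mathbb R^n$ and all $E\subset\partial\Omega$ with $\omega(E,\Omega;A)=0$? If $u$ and $v$ are bounded $A$-harmonic functions in $\Omega$ with $\limsup_{x\to x_0}v(x)\le\liminf_{x\to x_0}u(x)$ for all $x_0\in\partial\Omega\setminus E$, then $v\le u$ in $\Omega$.}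

\medskip
We show that the answer is no.

\subsection{Results}
Points of the plane are written $z=(x,y)$; $H=\{y>0\}$ is the upper half-plane, $\mathbb T=\mathbb R/\mathbb Z$, functions on $\mathbb T$ are regarded as $1$-periodic functions on $\mathbb R$, and $\|\cdot\|$ is the supremum norm. In Proposition~\ref{prop:M}, in Theorem~\ref{thm:A} and throughout Sections~\ref{sec:tools}--\ref{sec:construction} the standing assumptions are
\begin{equation}\label{eq:standing}
n=2,\quad 1<p<\infty,\quad w\equiv1,\quad A=A(\xi)\text{ is independent of $z$ and satisfies \eqref{eq:structure}.}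
\end{equation}
Then the class of $A$-harmonic functions is also invariant under translations and under dilations $U\mapsto U(\lambda\,\cdot)$, $\lambda>0$, since a dilation multiplies $A(\nabla U)$ by $\lambda^{p-1}$. These invariances allow us to blow up at the boundary, and the object that appears in the blow-up is the following.

\begin{proposition}\label{prop:M}
Assume \eqref{eq:standing}. For every $g\in C(\mathbb T)$ there is exactly one bounded $A$-harmonic function $U_g$ in $H$ that is continuous on $\overline H$ with $U_g(x,0)=g(x)$. It is $1$-periodic in $x$, and there is a constant $M(g)=M_A(g)$ such that $U_g(x,y)\to M(g)$ uniformly in $x$ as $y\to\infty$.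
\end{proposition}

For the Laplacian, $U_g(x,y)=\sum_k\hat g(k)e^{2\pi ikx-2\pi|k|y}$ and $M(g)=\int_0^1g\,dx$. In general $M(g)$ is the single number that one sees of the boundary data $g$ from far away. It is monotone and commutes with affine changes of $g$, but nothing forces it to be additive, that is, to satisfy $M(f_1+f_2)=M(f_1)+M(f_2)$ for all $f_1,f_2$. The first theorem turns any failure of additivity into a counterexample.

\begin{theorem}\label{thm:A}
Assume \eqref{eq:standing} and suppose that $M_A:C(\mathbb T)\to\mathbb R$ is not additive. Let $\Omega=(-1,2)\times(0,1)$. There are a compact set $E\subset(0,1)\times\{0\}$ with $\omega(E,\Omega;A)=0$ and bounded $A$-harmonic functions $u\le v$ in $\Omega$, both extending continuously to $\overline\Omega\setminus E$, with $u=v$ on $\partial\Omega\setminus E$ but $v\not\equiv u$. Moreover, for any given $\eta_0>0$ one can have $v\le u+\eta_0$.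
\end{theorem}

\begin{theorem}\label{thm:B}
Let
\[
F_\varepsilon(\xi)=\frac12|\xi|^2+\varepsilon\,\frac{\xi_1^4-6\xi_1^2\xi_2^2+\xi_2^4}{|\xi|^2}\quad(\xi\in\mathbb R^2\setminus\{0\}),\qquad F_\varepsilon(0)=0,\qquad A_\varepsilon=\nabla F_\varepsilon .
\]
For all sufficiently small $\varepsilon>0$, $A_\varepsilon$ satisfies the structure conditions with $p=2$, $w\equiv1$, $\alpha=\frac12$, $\beta=\frac32$, and $M_{A_\varepsilon}$ is not additive.
\end{theorem}

The functions $u,v$ of Theorem~\ref{thm:A} have equal limits at each point of $\partial\Omega\setminus E$, and $v>u$ somewhere. Together with the uniform convexity of $F_\varepsilon$ noted in Section~\ref{sec:B}, the two theorems give the answer.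

\begin{corollary}\label{cor:no}
The statement in the Question is false. It fails for $n=p=2$, $w\equiv1$, $\Omega$ a rectangle and $A=\nabla F$ independent of $x$ with $F$ uniformly convex.
\end{corollary}

In particular, the constant $m$ in \cite[Corollary~11.10]{HKM} cannot in general be replaced by a bounded $A$-harmonic function. The last theorem treats other dimensions and exponents. Its part (b) rests on a lemma of Wolff \cite{Wolff} and Lewis \cite{Lewis}, which we quote without proof as Lemma~\ref{lem:WL}; nothing else in the paper depends on that lemma.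

\begin{theorem}\label{thm:C}
\textup{(a)} For $p=2$ and every $n\ge2$ there are $A$ satisfying the structure conditions with $w\equiv1$, a bounded open $\Omega\subset\mathbb R^n$, a compact $E\subset\partial\Omega$ with $\omega(E,\Omega;A)=0$, and bounded $A$-harmonic functions $u\le v$ in $\Omega$ that extend continuously to $\overline\Omega\setminus E$, agree on $\partial\Omega\setminus E$, and are not identical.

\textup{(b)} Granted Lemma~\ref{lem:WL}, the same holds for every $p\ne2$ and every $n\ge2$.
\end{theorem}

Section~\ref{sec:tree} explains the mechanism in a discrete model where everything can be done by hand. Sections~\ref{sec:tools}--\ref{sec:construction} prove Proposition~\ref{prop:M} and Theorem~\ref{thm:A}; Sections~\ref{sec:B} and~\ref{sec:C} prove Theorems~\ref{thm:B} and~\ref{thm:C}.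

\section{A model: medians on the ternary tree}\label{sec:tree}

This section is not used in the proofs. Consider the tree whose vertices are the finite words $a$ in the letters $1,2,3$; the children of $a$ are $a1,a2,a3$, and the boundary consists of the rays, that is, the infinite words. Call a function $f$ on the vertices \emph{median-harmonic} if $f(a)$ is the median of $f(a1),f(a2),f(a3)$ for every $a$. As with $A$-harmonic functions, $\lambda f+b$ is median-harmonic if $f$ is, while sums need not be. Call a set $E$ of rays \emph{null} if for every vertex $a$ and every $\delta>0$ there is a median-harmonic $s\ge0$ with $s(a)<\delta$ and $\liminf s\ge1$ along every ray of $E$.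

If $f$ is median-harmonic, at least two of the three children of $a$ have $f\ge f(a)$, and at least two have $f\le f(a)$. Call a set of at least two children a majority. \emph{Two majorities always meet; three need not.} This accounts for everything that is true and everything that is false in the model.

\emph{Comparison holds.} Let $u,v$ be bounded and median-harmonic with $v(a)>u(a)$. Intersecting two majorities at each step, we find a ray through $a$ along which, from $a$ on, $v$ does not decrease and $u$ does not increase. Along it $\limsup v\ge v(a)>u(a)\ge\liminf u$. So if $\limsup v\le\liminf u$ along every ray, then $v\le u$.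

\emph{Null sets can be neglected against a constant.} Let $E$ be null, $\limsup v\le m$ along every ray not in $E$, and suppose $v(a)>m$. Take $s$ with $s(a)<1$ and follow a ray from $a$ along which $v$ does not decrease and $s$ does not increase. Then $\limsup v>m$, so the ray is in $E$, but $\liminf s<1$, a contradiction.

\emph{Null sets cannot be neglected against a solution.} The same argument would need a ray along which $v$ does not decrease while both $u$ and $s$ do not increase: three majorities. Let $E$ consist of the single ray $222\cdots$, write $2^k$ for the word of $k$ letters $2$, and fix $0<\eta\le1$. Put $u=v=-1$ on all words beginning with some $2^k1$, $u=v=1$ on all words beginning with some $2^k3$, and $u(2^k)=0$, $v(2^k)=\eta$. At $2^k$ the children carry $(-1,0,1)$ for $u$ and $(-1,\eta,1)$ for $v$, with medians $0$ and $\eta$; below any other vertex both functions are constant. So $u,v$ are median-harmonic, they coincide and are eventually constant along every ray other than $222\cdots$, and $v>u$ at the root. Finally $E$ is null: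 the indicator $s_k$ of the words beginning with $2^k$ ($k\ge1$) has children values $(0,1,0)$ and value $0$ at $2^{k-1}$, has three equal children values at every other vertex, and vanishes at $a$ as soon as $k$ exceeds the length of $a$. At the vertex $2^{k-1}$ the three majorities for $v$, $u$, $s_k$ are $\{2,3\}$, $\{1,2\}$, $\{1,3\}$.

In terms of the functional $M=\text{median}$ on $\mathbb R^3$, the example uses $g=(-1,0,1)$ and $h=(-1,1,-1)$, for which
\[
M(g)=0,\qquad M(h)=-1<0,\qquad M(g+\rho h)=\operatorname{median}(-1-\rho,\rho,1-\rho)=\rho\ge0\quad(0\le\rho\le\tfrac12).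
\]
Taken alone, $h$ lowers the mean; taken as a small perturbation of $g$, it does not. The children values of $s_k$ are $(h+1)/2$, those of $u$ are $g$, and those of $v$ are $g+\eta(h+1)/2$.

The proof of Theorem~\ref{thm:A} follows this pattern. The levels of the tree become widely separated scales $1/N_0\gg1/N_1\gg\cdots$ of oscillation in the boundary data, and the median becomes $M_A$; Lemma~\ref{lem:homog} is the statement that, seen from inside, data oscillating at a very fine scale may be replaced by their $M_A$-means. Lemma~\ref{lem:gh} produces a pair $g,h$ with the three displayed signs from non-additivity alone. One feature of the model has no counterpart: a nonnegative nonzero $A$-harmonic function cannot vanish at an interior point, so no single step can make a set invisible. The effect has to be accumulated over infinitely many scales while $u$ and $v$ stay bounded, and this bookkeeping is the content of Section~\ref{sec:construction}.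

\section{Tools}\label{sec:tools}

Write $B_r^+(x_0)=\{z\in H:|z-(x_0,0)|<r\}$ and $B_r^+=B_r^+(0)$; the boundary of a half-disc consists of its closed arc and its flat part. We use the following facts from \cite[Chapters 3, 6, 7, 9]{HKM}.
\begin{itemize}
\item[(F1)] The comparison principle; $A$-harmonic functions are both $A$-superharmonic and $A$-subharmonic.
\item[(F2)] Strong maximum principle: a nonconstant $A$-harmonic function in a domain attains neither a maximum nor a minimum.
\item[(F3)] A uniformly bounded sequence of $A$-harmonic functions in an open set has a subsequence converging locally uniformly to an $A$-harmonic function.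
\item[(F4)] Half-discs and rectangles are regular: every continuous function on the boundary has an $A$-harmonic extension that is continuous on the closure. It is unique by (F1).
\item[(F5)] If $U$ is $A$-harmonic in a neighborhood of $\overline{B_{2\rho}}$ and $c\in\mathbb R$, then $\int_{B_\rho}|\nabla U|^p\,dz\le C\rho^{-p}\int_{B_{2\rho}}|U-c|^p\,dz$ for concentric discs.
\item[(F6)] If $U$ is $A$-harmonic in $B_R$ and $0<r\le R$, then $\operatorname{osc}_{B_r}U\le C(r/R)^\gamma\operatorname{osc}_{B_R}U$ for concentric discs.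
\end{itemize}
In (F5) and (F6) the constants $C,\gamma>0$ depend only on $p,\alpha,\beta$. By a diagonal argument, (F3) also applies to uniformly bounded functions defined on half-discs $B^+_{\rho_i}$ with $\rho_i\to\infty$ and yields a limit in $H$. We also use three facts about Sobolev functions. Since $|A(\nabla U)|\le\beta|\nabla U|^{p-1}$ lies in $L^{p/(p-1)}_{\mathrm{loc}}$, the equation may be tested, by density, with any $\varphi\in W^{1,p}$ of compact support. If $f\in W^{1,p}_{\mathrm{loc}}$, then $f^+\in W^{1,p}_{\mathrm{loc}}$ with $\nabla f^+=\mathbf 1_{\{f>0\}}\nabla f$, and $\nabla f=0$ a.e.\ on $\{f=0\}$. A continuous $f\in W^{1,p}_{\mathrm{loc}}$ with $\nabla f=0$ a.e.\ in a domain is constant.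

Compactness (F3) says nothing about the boundary values of the limit. The next lemma supplies them.

\begin{lemma}\label{lem:barrier}
Let $I=(x_0-r,x_0+r)$. Let $U_i$ be $A$-harmonic in $B_r^+(x_0)$ and continuous up to $I\times\{0\}$, with $|U_i|\le K$. Suppose that $U_i(\cdot,0)\to f$ uniformly on $I$ and $U_i\to U$ pointwise in $B_r^+(x_0)$. Then $U(z)\to f(x_0)$ as $z\to(x_0,0)$.
\end{lemma}

\begin{proof}
Let $\Theta\in C(\overline{B_1^+})$ be $A$-harmonic in $B_1^+$ with boundary values $1$ on the arc and $\max(0,2|x|-1)$ on the flat part, by (F4). Then $\Theta\ge0$ by (F1), and $\Theta(z)\to0$ as $z\to0$. Put $c=f(x_0)$, so $|c|\le K$. Given $\delta>0$, the continuity of $f$ gives $r'\in(0,r)$ such that $|U_i(x,0)-c|\le\delta$ for $|x-x_0|<r'$ and all large $i$. Let $\Theta'(z)=\Theta((z-(x_0,0))/r')$. The $A$-harmonic function $c+\delta+2K\Theta'$ is at least $c+\delta$ on the flat part of $\partial B^+_{r'}(x_0)$ and at least $c+2K\ge K$ on the closed arc, so it dominates $U_i$ in $B_{r'}^+(x_0)$ by (F1). The same argument for $-U_i$ and $-c$ gives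 $|U_i-c|\le\delta+2K\Theta'$. Let $i\to\infty$, then $z\to(x_0,0)$, then $\delta\to0$.
\end{proof}

When a continuous function $U$ in an open set $G$ has a limit $f(z_0)$ at each point $z_0$ of a set $\Gamma\subset\partial G$, the extension of $U$ by $f$ is continuous on $G\cup\Gamma$: if $|U-f(z_0)|\le\delta$ in $G\cap B(z_0,r)$, then $|f-f(z_0)|\le\delta$ on $\Gamma\cap B(z_0,r)$. We use this without comment.

The second tool lets us test the equation on one period cell. Let $\Pi=[0,1)\times(0,\infty)$ and $\Pi_Y=[0,1)\times(Y,2Y)$.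

\begin{lemma}\label{lem:periodic}
Let $V$ be $A$-harmonic in $H$ and $1$-periodic in $x$.

\textup{(a)} If $\varphi\in W^{1,p}_{\mathrm{loc}}(H)$ is $1$-periodic in $x$ and vanishes outside a strip $a\le y\le b$ with $0<a<b<\infty$, then $\int_\Pi A(\nabla V)\cdot\nabla\varphi\,dz=0$.

\textup{(b)} If $Y\ge1$ and $|V-c|\le L$ in $\{y\ge Y/2\}$ for some constant $c$, then $\int_{\Pi_Y}|\nabla V|^{p-1}\,dz\le C'L^{p-1}Y^{2-p}$ with $C'$ depending only on $p,\alpha,\beta$.
\end{lemma}

\begin{proof}
(a) Take $\psi\in C_0^\infty(\mathbb R)$ with $\sum_{k\in\mathbb Z}\psi(x+k)\equiv1$; then $\sum_k\psi'(x+k)\equiv0$. The function $\psi(x)\varphi$ lies in $W^{1,p}$ and has compact support in $H$. Testing with it, splitting $H$ into the translates of $\Pi$ and using periodicity,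
\[
0=\int_\Pi\Big(\sum_k\psi(x+k)\Big)A(\nabla V)\cdot\nabla\varphi\,dz+\int_\Pi\Big(\sum_k\psi'(x+k)\Big)\varphi\,A_1(\nabla V)\,dz=\int_\Pi A(\nabla V)\cdot\nabla\varphi\,dz .
\]

(b) Divide $[0,2Y]\times[Y,2Y]$ into $32$ squares of side $Y/4$. Each lies in the disc of radius $\rho=Y/4$ about its center, and the closed doubled disc lies in $\{y>Y/2\}$. By (F5) each disc contributes at most $4\pi CL^p\rho^{2-p}$ to $\int|\nabla V|^p$. The rectangle contains $\lceil Y\rceil\ge Y$ disjoint translates of $\Pi_Y$, because $\lceil Y\rceil\le2Y$. Hence $\int_{\Pi_Y}|\nabla V|^p\le C''L^pY^{1-p}$, and since $\Pi_Y$ has area $Y$, H\"older's inequality bounds $\int_{\Pi_Y}|\nabla V|^{p-1}$ by $(C''L^pY^{1-p})^{(p-1)/p}Y^{1/p}=C'L^{p-1}Y^{2-p}$.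
\end{proof}

Finally, for $Y\ge1$ let $\chi_Y(y)$ equal $1$ for $y\le Y$, $2-y/Y$ for $Y\le y\le2Y$, and $0$ for $y\ge2Y$.

\section{The mean $M$}\label{sec:M}

\begin{proof}[Proof of Proposition~\ref{prop:M}]
The comparison principle is available only in bounded sets, so uniqueness in $H$ needs an argument. We first construct a largest and a smallest solution, which are periodic because they are extremal, and then compare periodic solutions by an energy estimate on the cell $\Pi$, where the boundary term at height $Y$ is small. A \emph{solution} means a bounded $A$-harmonic function in $H$, continuous on $\overline H$, with boundary values $g$.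

\emph{Extremal solutions.} Let $K\ge\|g\|$. For integers $R\ge1$ let $V_R$ be $A$-harmonic in $B_R^+$ with boundary values $K$ on the arc and $(1-\vartheta)g+\vartheta K$, $\vartheta=(|x|-R+1)^+$, on the flat part; these match at $x=\pm R$. Then $|V_R|\le K$. On the flat part of $\partial B_R^+$ we have $V_{R+1}=g\le V_R$, and on the arc $V_{R+1}\le K=V_R$, so $V_{R+1}\le V_R$ in $B_R^+$. The decreasing limit $V$ is $A$-harmonic in $H$ by (F3), satisfies $|V|\le K$, and has boundary values $g$ by Lemma~\ref{lem:barrier}. If $U$ is any solution with $U\le K$, then $U\le V_R$ on $\partial B_R^+$ and hence in $B_R^+$, for all $R$; so $U\le V$. Applied to the solutions $V(\cdot\pm(1,0))$, this gives $V(x\pm1,y)\le V(x,y)$, that is, $V$ is $1$-periodic. Carrying out the construction for $-g$ and changing sign gives a periodic solution that is smallest among those $\ge-K$. An arbitrary solution $U$ lies between these two periodic solutions once $K\ge\sup|U|$. It therefore suffices to show that two periodic solutions coincide.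

\emph{Periodic solutions coincide.} Let $V,V'$ be periodic solutions, $d=V-V'$, $\delta>0$ and $\varphi=(d-\delta)^+\chi_Y$. Since $d$ is continuous on $\overline H$, periodic, and zero on $\partial H$, we have $d<\delta$ in a strip $0<y<a$; this is the purpose of $\delta$, and it makes $\varphi$ admissible in Lemma~\ref{lem:periodic}(a). Subtracting the identities for $V$ and $V'$, and using $|\chi_Y'|\le1/Y$ and part (b),
\[
\int_{\Pi\cap\{d>\delta\}}\chi_Y\,(A(\nabla V)-A(\nabla V'))\cdot\nabla d\,dz\le\frac{\beta\|d\|}{Y}\int_{\Pi_Y}\big(|\nabla V|^{p-1}+|\nabla V'|^{p-1}\big)\,dz=O(Y^{1-p}).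
\]
The integrand on the left is nonnegative and increases with $Y$, and the right side tends to $0$ because $p>1$. By strict monotonicity $\nabla d=0$ a.e.\ on $\{d>\delta\}$. Thus $(d-\delta)^+$ is constant in $H$, and it vanishes near $\partial H$. Letting $\delta\to0$ gives $V\le V'$, and by symmetry $V=V'$.

\emph{The limit.} By uniqueness $U_{ag+b}=aU_g+b$, and the construction with $K=\|g\|$ gives $|U_g|\le\|g\|$. Applying this bound to $g$ minus the midpoint of $[\min g,\max g]$ yields $\min g\le U_g\le\max g$. For $y_0>0$ the function $U_g(\cdot,\cdot+y_0)$ is the solution with data $U_g(\cdot,y_0)\in C(\mathbb T)$, so the intervals $J_y=[\min_xU_g(x,y),\max_xU_g(x,y)]$ decrease as $y$ increases. For $y\ge1$ apply (F6) to the discs about $(\frac12,y)$ of radii $1$ and $y$; the larger lies in $H$ and the smaller contains $[0,1]\times\{y\}$, so $J_y$ has length at most $2C\|g\|y^{-\gamma}$. Hence $\bigcap_yJ_y$ is a single point $M(g)$, and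
\begin{equation}\label{eq:decay}
|U_g(x,y)-M(g)|\le C_0\|g\|\,y^{-\gamma}\qquad(y\ge1),
\end{equation}
with $C_0,\gamma$ depending only on $p,\alpha,\beta$.
\end{proof}

\begin{lemma}\label{lem:props}
For $g,g_1,g_2\in C(\mathbb T)$ and $a,b,s\in\mathbb R$:
\begin{itemize}
\item[(i)] $M(ag+b)=aM(g)+b$;
\item[(ii)] $g_1\le g_2$ implies $U_{g_1}\le U_{g_2}$ and $M(g_1)\le M(g_2)$; moreover $|M(g_1)-M(g_2)|\le\|g_1-g_2\|$;
\item[(iii)] $M(g(\cdot+s))=M(g)$;
\item[(iv)] if $M$ is additive, then $M(g)=\int_0^1g\,dx$ for all $g\in C(\mathbb T)$.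
\end{itemize}
\end{lemma}

\begin{proof}
(i) and (iii) follow from $U_{ag+b}=aU_g+b$ and $U_{g(\cdot+s)}=U_g(\cdot+(s,0))$, which hold by uniqueness. For (ii), build $U_{g_1}$ and $U_{g_2}$ with a common $K$; the functions $V_R$ are ordered by (F1). The Lipschitz bound follows from $g_1\le g_2+\|g_1-g_2\|$, (i) and symmetry. For (iv), the averages $g_N=\frac1N\sum_{j=0}^{N-1}g(\cdot+j/N)$ satisfy $M(g_N)=M(g)$ by additivity, (i) and (iii); they are Riemann sums and converge uniformly to the constant $\int_0^1g$, so (ii) and (i) give the claim.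
\end{proof}

If $A(\xi)$ is linear in $\xi$, then $U_{g_1+g_2}=U_{g_1}+U_{g_2}$ and $M$ is additive, as it must be by Theorem~\ref{thm:A}. By (iv), a single $g$ with $M(g)\ne\int_0^1g$ proves non-additivity.

We now extract from non-additivity a pair $g,h$ with the signs found in Section~\ref{sec:tree}. The quantity that decides how a small perturbation $\rho h$ of $g$ changes the mean is the derivative of $M$ at $g$, a linear functional. A non-additive $M$ cannot agree with a linear functional, and $h$ is chosen where the two disagree. We do not know that $M$ is differentiable at any prescribed $g$, but on a finite-dimensional subspace Rademacher's theorem (a Lipschitz function on $\mathbb R^2$ is differentiable a.e.) provides a point of differentiability.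

\begin{lemma}\label{lem:gh}
If $M$ is not additive, there are $g,h\in C(\mathbb T)$ and $\rho_0>0$ with
\[
M(g)=0,\qquad M(h)<0,\qquad M(g+\rho h)\ge0\quad(0\le\rho\le\rho_0).
\]
\end{lemma}

\begin{proof}
Let $M(f_1+f_2)\ne M(f_1)+M(f_2)$ and $m(a)=M(a_1f_1+a_2f_2)$ for $a\in\mathbb R^2$. By Lemma~\ref{lem:props}, $m$ is Lipschitz and $m(sa)=s\,m(a)$ for all real $s$, and $m$ is not linear since $m(1,1)\ne m(1,0)+m(0,1)$. Let $a^*$ be a point of differentiability and $L=Dm(a^*)$. There is $a$ with $m(a)\ne La$. Both $m$ and $L$ are odd, so after replacing $a$ by $-a$ if necessary, $m(a)<La$. Choose $c$ with $m(a)<c<La$ and set $g=a_1^*f_1+a_2^*f_2-m(a^*)$, $h=a_1f_1+a_2f_2-c$. Then $M(g)=0$, $M(h)=m(a)-c<0$, and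
\[
M(g+\rho h)=m(a^*+\rho a)-m(a^*)-\rho c=\rho\,(La-c)+o(\rho)\ge0
\]
for all small $\rho\ge0$.
\end{proof}

\section{Rapidly oscillating boundary data}\label{sec:homog}

From now on $\Omega=(-1,2)\times(0,1)$. For $f\in C_c((0,1))$, extended by $0$, let $\mathcal Hf\in C(\overline\Omega)$ be the $A$-harmonic function in $\Omega$ with boundary values $f(x)$ at $(x,0)$ and $0$ elsewhere on $\partial\Omega$. By (F1), $\mathcal H$ is monotone, $\mathcal H(af)=a\mathcal Hf$ and $|\mathcal Hf|\le\|f\|$. All data are supported well inside the bottom side, and to control solutions near the rest of the boundary we fix an $A$-harmonic $X\in C(\overline\Omega)$ whose boundary values lie in $[0,1]$, equal $1$ on $[0,1]\times\{0\}$, and vanish outside $(-\frac14,\frac54)\times\{0\}$. By (F1),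
\begin{equation}\label{eq:X}
|\mathcal Hf|\le\|f\|\,X\quad\text{in }\overline\Omega .
\end{equation}

\begin{lemma}\label{lem:homog}
Let $G\in C(\mathbb R\times\mathbb T)$ vanish for $x$ outside a compact subset of $(0,1)$. Put $G_N(x)=G(x,Nx)$ for $N\in\mathbb N$, and let $f(x)=M(G(x,\cdot))$ be the \emph{cell mean} of $G$. Then $f\in C_c((0,1))$, and $\mathcal HG_N\to\mathcal Hf$ locally uniformly in $\Omega$ as $N\to\infty$.
\end{lemma}

\begin{proof}
Since $G$ is uniformly continuous, $M$ is $1$-Lipschitz and $M(0)=0$, we have $f\in C_c((0,1))$ and $\|f\|\le K:=\max|G|$. Let $W_N=\mathcal HG_N$ and $\delta>0$, and choose $R\ge1$ with $C_0KR^{-\gamma}\le\delta/2$. We compare $W_N$ and $\mathcal Hf$ on the line $y=R/N$. Measured in periods $1/N$ this line is high, so the oscillation of $W_N$ has almost died out; measured in $\Omega$ it is low, so $\mathcal Hf$ is still close to $f$.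

\emph{Claim: for all large $N$, $|W_N(x,R/N)-f(x)|\le\delta$ for all $x\in[-\frac12,\frac32]$.} Otherwise the inequality fails at points $x_i$ for some $N_i\to\infty$, and after passing to a subsequence $x_i\to x^*$ in $[-\frac12,\frac32]$ and $N_ix_i\to\theta^*$ in $\mathbb T$. The functions $\widetilde W_i(z)=W_{N_i}((x_i,0)+z/N_i)$ are $A$-harmonic in $B^+_{N_i/2}$, bounded by $K$, with boundary values
\[
\widetilde W_i(t,0)=G(x_i+t/N_i,\,N_ix_i+t)\ \longrightarrow\ g^*(t):=G(x^*,\theta^*+t)
\]
locally uniformly in $t$. By (F3) and Lemma~\ref{lem:barrier} a subsequence converges locally uniformly in $H$ to a bounded $A$-harmonic function with boundary values $g^*$. By the uniqueness in Proposition~\ref{prop:M} this function is $U_{g^*}$; here it matters that uniqueness holds among all bounded solutions, since the blow-up limit is not known to be periodic in advance. By Lemma~\ref{lem:props}(iii), $M(g^*)=f(x^*)$, so \eqref{eq:decay} gives $|U_{g^*}(0,R)-f(x^*)|\le\delta/2$. But $|\widetilde W_i(0,R)-f(x_i)|>\delta$ gives $|U_{g^*}(0,R)-f(x^*)|\ge\delta$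 in the limit. This contradiction proves the claim.

Let $\Omega_N=\Omega\cap\{y>R/N\}$ with $N$ large. On the sides and the top of $\Omega_N$, $W_N=\mathcal Hf=0$. On the bottom, for $x\in[-\frac12,\frac32]$, the claim and the uniform continuity of $\mathcal Hf$ on $\overline\Omega$ give $|W_N-\mathcal Hf|\le|W_N-f(x)|+|f(x)-\mathcal Hf|\le2\delta$. For the remaining $x$, \eqref{eq:X} gives $|W_N|+|\mathcal Hf|\le2KX(x,R/N)\le2\delta$, because $X(x,0)=0$ there and $X$ is uniformly continuous. Comparing $W_N$ with $\mathcal Hf\pm2\delta$ by (F1) gives $|W_N-\mathcal Hf|\le2\delta$ in $\Omega_N$, and every compact subset of $\Omega$ lies in $\Omega_N$ for large $N$.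
\end{proof}

One oscillation already shows that the linear argument of Section~\ref{sec:intro} fails for a real reason.

\begin{example}\label{ex:onestep}
Let $g,h,\rho_0$ be as in Lemma~\ref{lem:gh}, $\sigma=-M(h)>0$, $0<\rho\le\rho_0$, and $0\le\zeta\in C_c((0,1))$, $\zeta\not\equiv0$. Put $u_N=\zeta(x)g(Nx)$ and $s_N=\zeta(x)(h(Nx)+\sigma)$. The cell means of $u_N$ and $s_N$ are $\zeta M(g)=0$ and $\zeta(M(h)+\sigma)=0$, while that of $u_N+\rho s_N$ is $\zeta(M(g+\rho h)+\rho\sigma)\ge\rho\sigma\zeta$. Hence $\mathcal Hu_N\to0$ and $\mathcal Hs_N\to0$, but $\lim\mathcal H(u_N+\rho s_N)\ge\rho\sigma\mathcal H\zeta>0$ in $\Omega$ by (F2). Two sets of data, each invisible from inside, have a visible sum; in particular $\mathcal H(u_N+\rho s_N)\le\mathcal Hu_N+\rho\mathcal Hs_N$ fails for large $N$.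
\end{example}

\section{Proof of Theorem~\ref{thm:A}}\label{sec:construction}

Let $g,h,\rho_0$ be as in Lemma~\ref{lem:gh}, and put $\sigma=-M(h)>0$ and $\Gamma=\|g\|^2+\|h\|^2$.

\subsection{The plan}
We build three sequences of boundary data $u_k\le v_k$ and $s_k$ in $C_c((0,1))$, adding at step $k$ an oscillation of frequency $N_k$ and amplitude $t_k$. The functions $u$ and $v$ will be limits of $\mathcal Hu_k$ and $\mathcal Hv_k$, and the $\mathcal Hs_k$ will show that $E$ is null. To see how the definitions arise, ignore cutoffs for a moment and let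
\[
u_k=\sum_{j<k}t_jg(N_jx),\qquad b_k=b_0+\sum_{j<k}t_jh(N_jx),\qquad s_k=b_k-b_0+\sigma\sum_{j<k}t_j .
\]
The increments of $u_k$ and $s_k$ have cell mean zero, so $\mathcal Hu_k$ and $\mathcal Hs_k$ hardly move if the $N_j$ grow fast. Where $b_k>0$, however, $s_k>\sigma\sum_{j<k}t_j-b_0$, which tends to $\infty$ if $\sum t_j=\infty$. So the set where all $b_k$ stay positive should be null, provided the $s_k$ are kept bounded below.

We want $v_k-u_k$ to live on $\{b_k>0\}$ and yet $\mathcal Hv_k$ not to decrease. Try $v_k=u_k+\eta\psi(b_k)$ with $\psi$ bounded, nondecreasing and zero for $b\le0$. To first order the increment of $v_k$ is $t_k(g+\eta\psi'(b_k)h)$, which has nonnegative cell mean if $\eta\psi'\le\rho_0$. The term $t_kg$ is essential: without it the increment would be a positive multiple of $h$, with negative mean, in accordance with \cite[Corollary~11.10]{HKM}, which excludes a counterexample with constant $u$. A convenient $\psi$ is $(c-e^{-b})^+$ with $c\le1$. Its corner is harmless, since $(\,\cdot\,)^+$ dominates both its argument and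 $0$. Two corrections are needed. The second-order terms are of size $t_k^2$; we absorb them by letting the constant $c$ grow by $\Gamma t_k^2$ at step $k$, which requires $\sum t_k^2<\infty$. And since $\sum t_k=\infty$, the sums $u_k$ may become unbounded, so the process must be stopped where $|u_k|$ is large; but it may be stopped only where $v_k=u_k$. We therefore put $-u_k^2$ inside the bracket as well, so that $v_k-u_k$ vanishes before $|u_k|$ reaches $1$. To first order this only changes the coefficient of $g$. The result is the function $d_k$ below. Stopping where $d_k$ is small also keeps $s_k$ bounded below.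

\subsection{The recursion}
Fix the parameters:
\begin{itemize}
\item $t_k=\tau/(k+1)$, $k\ge0$, with $\tau>0$ so small that $\tau\|h\|\le1$ and $\Gamma\sum_kt_k^2\le\frac14$; note $\sum_kt_k=\infty$;
\item $c_0=\frac34$ and $c_{k+1}=c_k+\Gamma t_k^2$, so that $c_k\le1$ for all $k$;
\item $0<\eta\le\min(\frac14,\frac12\rho_0,\eta_0)$.
\end{itemize}
Stage $k$ consists of continuous functions $u_k,b_k,s_k$ on $\mathbb R$, an open set $D_k\subset(0,1)$ and $Z_k\in C_c(D_k)$ with $0\le Z_k\le1$. At stage $0$, $u_0=s_0=0$, $b_0=\log4$, $D_0=(0,1)$, and $Z_0\not\equiv0$. Given stage $k$, set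
\[
d_k=c_k-u_k^2-e^{-b_k},\qquad v_k=u_k+\eta Z_k\,(d_k-\tfrac14)^+,\qquad P_k=\{x\in\operatorname{supp}Z_k:d_k(x)\ge\tfrac14\}.
\]
The compact set $P_k$ contains $\{v_k>u_k\}$ and lies in the open set $D_k\cap\{d_k>\frac18\}$. Choose $\zeta_k\in C_c(D_k\cap\{d_k>\frac18\})$ with $0\le\zeta_k\le1$ and $\zeta_k=1$ in a neighborhood of $P_k$, and let $D_{k+1}$ be the interior of $\{\zeta_k=1\}$. Choose $\hat\zeta_k\in C_c(D_{k+1})$ with $0\le\hat\zeta_k\le1$ and $\hat\zeta_k=1$ on $P_k$, and let $Z_{k+1}=Z_k\hat\zeta_k\in C_c(D_{k+1})$. (If $P_k=\emptyset$, take $\zeta_k=\hat\zeta_k=0$.) With $N_k\in\mathbb N$ chosen later, let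
\[
u_{k+1}=u_k+\zeta_kt_k\,g(N_kx),\qquad b_{k+1}=b_k+\zeta_kt_k\,h(N_kx),\qquad s_{k+1}=s_k+\zeta_kt_k\,\big(h(N_kx)+\sigma\big).
\]
Then $u_k,v_k,s_k\in C_c((0,1))$; the functions $\zeta_k,\hat\zeta_k,Z_{k+1}$ do not depend on $N_k$; and
\begin{equation}\label{eq:nested}
P_k\subset D_{k+1}\subset\operatorname{supp}\zeta_k\subset D_k\cap\{d_k>\tfrac18\},\qquad\zeta_j=1\text{ on }D_k\text{ for }j<k .
\end{equation}
The roles are as follows. The step is taken on $\operatorname{supp}\zeta_k$, and it is taken in full on $D_{k+1}$, in particular wherever $v_k>u_k$. The two thresholds $\frac14$ and $\frac18$ leave room for $\zeta_k$ to descend continuously to $0$ while $d_k$ is still positive. The factor $Z_k$ confines $v_k-u_k$ to $D_k$, the set on which all earlier steps were full and $s_k$ has received the whole drift $\sigma\sum_{j<k}t_j$; it prevents $v-u$ from reappearing where the process has been stopped.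

\begin{lemma}\label{lem:bounds}
Let $T_k=\sum_{j<k}t_j$ and $C_1=\log4+\tau\|h\|$. For every choice of the $N_j$ and every $k$:
\begin{itemize}
\item[(a)] $|u_k|<1$, $e^{-b_k}<1$ and $s_k\ge\sigma T_k-\log4$ on $\operatorname{supp}\zeta_k$;
\item[(b)] $|u_k|\le1+\tau\|g\|$, $s_k\ge-C_1$ and $u_k\le v_k\le u_k+\eta$ on $\mathbb R$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) On $\operatorname{supp}\zeta_k$ we have $d_k>0$, so $u_k^2+e^{-b_k}<c_k\le1$. By \eqref{eq:nested} all earlier steps were full there, so $s_k=b_k-b_0+\sigma T_k$, and $b_k>0$.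

(b) Fix $x$. If $\zeta_j(x)=0$ for all $j<k$, then $u_k(x)=s_k(x)=0$. Otherwise let $j<k$ be the last index with $\zeta_j(x)\ne0$. Then $u_k=u_j+\zeta_jt_jg(N_jx)$ and $s_k=s_j+\zeta_jt_j(h(N_jx)+\sigma)$ at $x$, and part (a) at stage $j$ together with $t_j\le\tau$ and $\sigma>0$ gives the first two bounds. The third holds because $d_k\le c_k\le1$.
\end{proof}

\subsection{Cell means}
Fix stage $k$ and define on $\mathbb R\times\mathbb T$
\[
G^u=u_k+\zeta_kt_k\,g(\theta),\qquad G^b=b_k+\zeta_kt_k\,h(\theta),\qquad G^s=s_k+\zeta_kt_k\,(h(\theta)+\sigma),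
\]
\[
G^v=G^u+\eta Z_{k+1}\big(c_{k+1}-(G^u)^2-e^{-G^b}-\tfrac14\big)^+,
\]
where $u_k,b_k,s_k,\zeta_k,Z_{k+1}$ are evaluated at $x$. These functions are continuous and independent of $N_k$; $G^u,G^s,G^v$ vanish for $x$ outside a compact subset of $(0,1)$; and the substitution $\theta=N_kx$ turns them into $u_{k+1},s_{k+1},v_{k+1}$.

\begin{lemma}\label{lem:means}
For all $x$, $M(G^u(x,\cdot))=u_k(x)$, $M(G^s(x,\cdot))=s_k(x)$ and $M(G^v(x,\cdot))\ge v_k(x)$.
\end{lemma}

\begin{proof}
The two equalities follow from Lemma~\ref{lem:props}(i), $M(g)=0$ and $M(h)+\sigma=0$. For the inequality, let first $x\notin P_k$. Then $Z_k(x)=0$ or $d_k(x)<\frac14$, so $v_k(x)=u_k(x)$, and $G^v\ge G^u$ gives $M(G^v(x,\cdot))\ge u_k(x)$.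

Let $x\in P_k$. Then $\zeta_k=\hat\zeta_k=1$ at $x$. Write $u,b,t,Z$ for $u_k(x),b_k(x),t_k$ and $Z_k(x)=Z_{k+1}(x)$; by \eqref{eq:nested} and Lemma~\ref{lem:bounds}(a), $|u|<1$ and $e^{-b}<1$. For $|a|\le1$ we have $e^{-a}\le1-a+a^2$, since the terms of order at least two in the series sum to at most $(e-2)a^2$ in absolute value. As $|th|\le1$,
\begin{align*}
c_{k+1}-(u+tg)^2-e^{-b-th}&\ge c_k+\Gamma t^2-u^2-2utg-t^2g^2-e^{-b}(1-th+t^2h^2)\\
&=d_k(x)-2utg+e^{-b}th+t^2\big(\Gamma-g^2-e^{-b}h^2\big)\\
&\ge d_k(x)-2utg+e^{-b}th .
\end{align*}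
Using $(\,\cdot\,)^+\ge(\,\cdot\,)$ and $v_k(x)=u+\eta Z(d_k(x)-\frac14)$, we obtain
\[
G^v(x,\cdot)\ge v_k(x)+\lambda(g+\rho h),\qquad\lambda=t\,(1-2\eta Zu),\qquad\rho=\frac{\eta Ze^{-b}}{1-2\eta Zu}.
\]
Since $\eta\le\frac14$, $1-2\eta Zu\ge\frac12$; hence $\lambda>0$ and $0\le\rho\le2\eta\le\rho_0$. By Lemmas~\ref{lem:props} and~\ref{lem:gh}, $M(G^v(x,\cdot))\ge v_k(x)+\lambda M(g+\rho h)\ge v_k(x)$.
\end{proof}

\subsection{Choice of the frequencies}
Fix $z_0\in\Omega$ and compact sets $K_0\subset K_1\subset\cdots\subset\Omega$ with $z_0\in K_0$ such that every compact subset of $\Omega$ lies in some $K_k$. Since $d_0\equiv\frac12$, we have $v_0=\frac\eta4Z_0\ge0$ and $v_0\not\equiv0$. So $\mathcal Hv_0$ is nonnegative and nonconstant, and $\delta_0:=\mathcal Hv_0(z_0)>0$ by (F2). By Lemmas~\ref{lem:homog} and~\ref{lem:means}, as $N_k\to\infty$ the functions $\mathcal Hu_{k+1}$ and $\mathcal Hs_{k+1}$ tend to $\mathcal Hu_k$ and $\mathcal Hs_k$, and $\mathcal Hv_{k+1}$ tends to $\mathcal Hf$ for some $f\ge v_k$, uniformly on $K_k$. We choose $N_k$ so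 large that on $K_k$
\begin{equation}\label{eq:Nk}
|\mathcal Hu_{k+1}-\mathcal Hu_k|\le2^{-k-3}\delta_0,\qquad\mathcal Hv_{k+1}\ge\mathcal Hv_k-2^{-k-3}\delta_0,\qquad\mathcal Hs_{k+1}\le\mathcal Hs_k+2^{-k-3}\delta_0 .
\end{equation}
The errors add up to $\delta_0/4$. This completes the recursion.

\subsection{The limit}
By \eqref{eq:nested} the compact sets $\operatorname{supp}\zeta_k\subset(0,1)$ decrease. Let $E_0=\bigcap_k\operatorname{supp}\zeta_k$ and $E=E_0\times\{0\}$.

\emph{The functions $u$ and $v$.} By Lemma~\ref{lem:bounds}(b), $\|u_k\|,\|v_k\|\le K:=2+\tau\|g\|$. By \eqref{eq:Nk} the sequence $\mathcal Hu_k$ converges locally uniformly to a function $u$, which is $A$-harmonic by (F3); also by (F3), a subsequence of $\mathcal Hv_k$ converges locally uniformly to an $A$-harmonic $v$. Both are bounded by $K$. Comparing $\mathcal Hv_k$ with $\mathcal Hu_k$ and with $\mathcal Hu_k+\eta$ gives $u\le v\le u+\eta\le u+\eta_0$. Since $\mathcal Hu_0=0$ and $z_0\in K_k$ for all $k$, \eqref{eq:Nk} gives $u(z_0)\le\delta_0/4$ and $v(z_0)\ge3\delta_0/4$,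 so $v(z_0)-u(z_0)\ge\delta_0/2>0$.

\emph{Boundary values off $E$.} Let $x_0\in(-1,2)\setminus E_0$. There are $k$ and $r>0$ such that $I=(x_0-r,x_0+r)$ misses $\operatorname{supp}\zeta_k$ and $B_r^+(x_0)\subset\Omega$. For $j\ge k$ we have $\zeta_j=0$ on $I$, so $u_j=u_k$ on $I$. For $j\ge k+1$ we have $\operatorname{supp}Z_j\subset D_j\subset D_{k+1}\subset\operatorname{supp}\zeta_k$, so $Z_j=0$ and $v_j=u_j=u_k$ on $I$. Lemma~\ref{lem:barrier} shows that $u(z)$ and $v(z)$ tend to $u_k(x_0)$ as $z\to(x_0,0)$. At the remaining points of $\partial\Omega\setminus E$ (sides, top and corners) $X$ vanishes, and \eqref{eq:X} gives $|u|,|v|\le KX\to0$. Thus $u$ and $v$ extend continuously to $\overline\Omega\setminus E$ and agree on $\partial\Omega\setminus E$.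

\emph{The set $E$ is null.} For $k\ge1$ let $\Lambda_k=\sigma T_k-\log4+C_1\ge\sigma T_k>0$ and
\begin{equation}\label{eq:Sk}
S_k=\frac{\mathcal Hs_k+C_1}{\Lambda_k}.
\end{equation}
This function is $A$-harmonic in $\Omega$ and continuous on $\overline\Omega$. It is nonnegative on $\partial\Omega$ by Lemma~\ref{lem:bounds}(b), hence in $\Omega$, and it is at least $1$ on $E$ by Lemma~\ref{lem:bounds}(a), because $E_0\subset\operatorname{supp}\zeta_k$. So $S_k\in\mathcal U_E$. If $z\in K_m$ and $k\ge m$, then \eqref{eq:Nk} gives $\mathcal Hs_k(z)\le\mathcal Hs_m(z)+\delta_0/4$, and therefore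
\[
0\le\omega(E,\Omega;A)(z)\le S_k(z)\le\frac{\mathcal Hs_m(z)+\delta_0/4+C_1}{\Lambda_k}\longrightarrow0\qquad(k\to\infty),
\]
because $T_k\to\infty$. This proves Theorem~\ref{thm:A}. \hfill$\square$

\begin{remark}
The case $P_k=\emptyset$ never occurs: it would give $E=\emptyset$, and then (F1) would force $u=v$.
\end{remark}

\section{An operator with non-additive mean}\label{sec:B}

We prove Theorem~\ref{thm:B}. For $p=2$, the field $A=\nabla F$ is odd and $1$-homogeneous when $F=|\xi|^2f(\arg\xi)$ with $f$ of period $\pi$. The Fourier modes $1$, $\cos2\phi$, $\sin2\phi$ of $f$ give quadratic forms and hence linear equations. The next mode is $\cos4\phi$, and $|\xi|^2\cos4\phi=(\xi_1^4-6\xi_1^2\xi_2^2+\xi_2^4)/|\xi|^2$. So $F_\varepsilon$ is the Dirichlet integrand perturbed by the first nonlinear mode, and we shall compute $M_{A_\varepsilon}$ to first order in $\varepsilon$.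

\subsection{Structure conditions}
Identify $\xi\in\mathbb R^2$ with $\xi_1+i\xi_2$, and let $\partial=\frac12(\partial_1-i\partial_2)$, $\bar\partial=\frac12(\partial_1+i\partial_2)$, so that $\nabla Q=2\bar\partial Q$ for real $Q$. For $Q=\operatorname{Re}\xi^4/|\xi|^2=\frac12(\xi^3\bar\xi^{-1}+\bar\xi^3\xi^{-1})$ this gives the gradient off the origin, and $\nabla Q(0)=0$ because $|Q|\le|\xi|^2$. Thus
\[
A_\varepsilon(\xi)=\xi+\varepsilon B(\xi),\qquad B(\xi)=3\bar\xi^2\xi^{-1}-\xi^3\bar\xi^{-2},\qquad B(0)=0 .
\]
We have $B(\lambda\xi)=\lambda B(\xi)$ for real $\lambda$ and $|B(\xi)|\le4|\xi|$; in particular $B$ is continuous on $\mathbb C$. For $\xi\ne0$,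
\[
\partial B=-3\bar\xi^2\xi^{-2}-3\xi^2\bar\xi^{-2},\qquad\bar\partial B=6\bar\xi\xi^{-1}+2\xi^3\bar\xi^{-3},\qquad|\partial B|+|\bar\partial B|\le6+8=14 .
\]
Since $dB=\partial B\,d\xi+\bar\partial B\,d\bar\xi$, we get $|B(\xi)-B(\xi')|\le14|\xi-\xi'|$ when the segment $[\xi,\xi']$ misses $0$, and then for all $\xi,\xi'$ by continuity, as every segment is a limit of segments missing $0$. For $0<\varepsilon\le\frac1{28}$ it follows that
\begin{equation}\label{eq:strong}
(A_\varepsilon(\xi)-A_\varepsilon(\xi'))\cdot(\xi-\xi')\ge\tfrac12|\xi-\xi'|^2,\qquad|A_\varepsilon(\xi)-A_\varepsilon(\xi')|\le\tfrac32|\xi-\xi'| .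
\end{equation}
With $\xi'=0$ these give the first two conditions in \eqref{eq:structure} with $\alpha=\frac12$, $\beta=\frac32$; monotonicity and homogeneity are contained in the above. The first inequality says that the gradient of $F_\varepsilon-\frac14|\xi|^2$ is monotone, so this function is convex and $F_\varepsilon$ is uniformly convex. Since $\alpha,\beta$ do not depend on $\varepsilon$, neither do the constants $C,\gamma$ below.

\subsection{The boundary data}
By Lemma~\ref{lem:props}(iv) it suffices to find data of mean zero with $M_{A_\varepsilon}\ne0$. A single cosine will not do: if $g(\cdot+\frac12)=-g$, then $M(g)=-M(g)=0$ for every $A$, by Lemma~\ref{lem:props}(i),(iii). We break this symmetry with a second harmonic. Fix $0<a<\frac12$ and let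
\[
g_a(x)=\cos2\pi x+a\cos4\pi x,\qquad U_0=\operatorname{Re}(q+aq^2),\qquad q=e^{2\pi i(x+iy)} .
\]
Then $U_0$ is harmonic in $H$, periodic, equal to $g_a$ on $\partial H$, and $\partial_xU_0-i\partial_yU_0=2\pi iq(1+2aq)$, so $|\nabla U_0|\le4\pi e^{-2\pi y}$. Let $U$ be the bounded $A_\varepsilon$-harmonic function with data $g_a$, $m_\varepsilon=M_{A_\varepsilon}(g_a)$ and $d=U-U_0$; then $\|d\|\le2\|g_a\|\le3$. We show that $m_\varepsilon=-\varepsilon\int_\Pi B_2(\nabla U)\,dz$ exactly, where $B_2=\operatorname{Im}B$, that $\nabla U$ may be replaced by $\nabla U_0$ to leading order, and that the resulting explicit integral is positive.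

\emph{Step 1: decay.} For $Y\ge2$, \eqref{eq:decay} gives $|U-m_\varepsilon|\le CY^{-\gamma}$ in $\{y\ge Y/2\}$. Lemma~\ref{lem:periodic}(b) with $p=2$ and $c=m_\varepsilon$, followed by summation over $Y,2Y,4Y,\dots$, gives
\begin{equation}\label{eq:tail}
\int_{\Pi\cap\{y>Y\}}\big(|\nabla U|+|\nabla U_0|\big)\,dz\le CY^{-\gamma}\qquad(Y\ge2),
\end{equation}
the term with $U_0$ being exponentially small.

\emph{Step 2: $\|\nabla d\|_{L^2(\Pi)}\le C\varepsilon$.} Let $\delta>0$ and $\varphi=(d-\delta)^+\chi_Y$, which vanishes near $\partial H$. Lemma~\ref{lem:periodic}(a), applied to $U$ with $A_\varepsilon$ and to $U_0$ with the identity map, gives $\int_\Pi(A_\varepsilon(\nabla U)-\nabla U_0)\cdot\nabla\varphi=0$. Write $A_\varepsilon(\nabla U)-\nabla U_0=[A_\varepsilon(\nabla U)-A_\varepsilon(\nabla U_0)]+\varepsilon B(\nabla U_0)$. By \eqref{eq:strong} and $|B(\xi)|\le4|\xi|$, with $\Pi^\delta=\Pi\cap\{d>\delta\}$,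
\[
\frac12\int_{\Pi^\delta}\chi_Y|\nabla d|^2\le4\varepsilon\int_{\Pi^\delta}\chi_Y|\nabla U_0||\nabla d|+\frac3Y\int_{\Pi_Y}\big(\tfrac32|\nabla U|+|\nabla U_0|\big).
\]
The left side is finite, since $\chi_Y\mathbf 1_{\Pi^\delta}$ vanishes near $y=0$ and for $y>2Y$. The first term on the right is at most $\frac14\int_{\Pi^\delta}\chi_Y|\nabla d|^2+16\varepsilon^2\int_{\Pi^\delta}|\nabla U_0|^2$, and the last tends to $0$ as $Y\to\infty$ by \eqref{eq:tail}. Letting $Y\to\infty$ and $\delta\to0$ gives $\int_{\Pi\cap\{d>0\}}|\nabla d|^2\le64\varepsilon^2\int_{\Pi\cap\{d>0\}}|\nabla U_0|^2$. The test function $(-d-\delta)^+\chi_Y$ gives the same bound on $\{d<0\}$, and $\nabla d=0$ a.e.\ on $\{d=0\}$. Hence $\|\nabla d\|_{L^2(\Pi)}\le8\varepsilon\|\nabla U_0\|_{L^2(\Pi)}$.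

\emph{Step 3: the flux vanishes.} Let $J(y)=\int_0^1(A_\varepsilon)_2(\nabla U)\,dx$, a locally integrable function on $(0,\infty)$. Lemma~\ref{lem:periodic}(a) with $\varphi=\varphi(y)\in C_0^\infty((0,\infty))$ gives $\int_0^\infty J\varphi'\,dy=0$, so $J$ equals a constant $J_0$ a.e. By \eqref{eq:tail}, $|J_0|Y\le\frac32\int_{\Pi_Y}|\nabla U|\le CY^{-\gamma}$ for all $Y\ge2$, so $J_0=0$. That is,
\[
\int_0^1\partial_yU\,dx=-\varepsilon\int_0^1B_2(\nabla U)\,dx\qquad\text{for a.e. }y>0 .
\]

\emph{Step 4: formula for $m_\varepsilon$.} First, $\nabla U\in L^1(\Pi)$: for $y<2$ because $\nabla d\in L^2(\Pi)$ and $\nabla U_0$ is bounded, and for $y>2$ by \eqref{eq:tail}. Let $\overline U(y)=\int_0^1U(x,y)\,dx$, which is continuous on $[0,\infty)$. Testing the weak derivative $\partial_yU$ with $\varphi(y)\psi(x)$, where $\varphi\in C_0^\infty((0,\infty))$ and $\psi$ is as in the proof of Lemma~\ref{lem:periodic}, gives $\int_0^\infty\overline U\varphi'\,dy=-\int_0^\infty\varphi\,(\int_0^1\partial_yU\,dx)\,dy$. So $\overline U$ is locally absolutely continuous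 on $(0,\infty)$ with derivative $\int_0^1\partial_yU\,dx\in L^1(0,\infty)$. Since $\overline U(0)=\int_0^1g_a=0$ and $\overline U(y)\to m_\varepsilon$ as $y\to\infty$, Step 3 gives
\[
m_\varepsilon=\int_\Pi\partial_yU\,dz=-\varepsilon\int_\Pi B_2(\nabla U)\,dz .
\]

\emph{Step 5: first order in $\varepsilon$.} Let $I(a)=\int_\Pi B_2(\nabla U_0)\,dz$. For $Y\ge2$, the Lipschitz bound for $B$, the Cauchy--Schwarz inequality, Step 2 and \eqref{eq:tail} give
\[
\Big|\int_\Pi B_2(\nabla U)\,dz-I(a)\Big|\le14\int_{\Pi\cap\{y<Y\}}|\nabla d|+4\int_{\Pi\cap\{y>Y\}}\big(|\nabla U|+|\nabla U_0|\big)\le C\big(\varepsilon Y^{1/2}+Y^{-\gamma}\big).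
\]
Letting $\varepsilon\to0$ and then $Y\to\infty$, we obtain $m_\varepsilon=-\varepsilon(I(a)+o(1))$ as $\varepsilon\to0$.

\emph{Step 6: $I(a)>0$.} Write $q=re^{i\phi}$ with $r=e^{-2\pi y}$, $\phi=2\pi x$, and $c=2ar\in(0,1)$. As a complex number $\nabla U_0=2\pi\xi$ with $\xi=-i\bar q(1+2a\bar q)\ne0$ and $\bar\xi=iq(1+2aq)$. Hence $B(\nabla U_0)=2\pi B(\xi)$, and
\[
3\bar\xi^2\xi^{-1}=-3i\,re^{3i\phi}\,\frac{(1+ce^{i\phi})^2}{1+ce^{-i\phi}},\qquad-\xi^3\bar\xi^{-2}=i\,re^{-5i\phi}\,\frac{(1+ce^{-i\phi})^3}{(1+ce^{i\phi})^2}.
\]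
To average over $\phi$ we expand the denominators in absolutely convergent series. The coefficient of $e^{-3i\phi}$ in $(1+2ce^{i\phi}+c^2e^{2i\phi})\sum_{j\ge0}(-c)^je^{-ij\phi}$ comes from $j=3,4,5$ and equals $-c^3+2c^5-c^7$. The coefficient of $e^{5i\phi}$ in $(1+3ce^{-i\phi}+3c^2e^{-2i\phi}+c^3e^{-3i\phi})\sum_{j\ge0}(j+1)(-c)^je^{ij\phi}$ comes from $j=5,6,7,8$ and equals $-6c^5+21c^7-24c^9+9c^{11}$. The average of $\operatorname{Im}B(\xi)$ is therefore
\[
r\,(3c^3-12c^5+24c^7-24c^9+9c^{11})=3rc^3(1-c^2)^2(1-2c^2+3c^4),
\]
and the last factor equals $(1-c^2)^2+2c^4>0$. Since $2\pi r\,dy=-dr$,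
\[
I(a)=\int_0^13c^3(1-c^2)^2(1-2c^2+3c^4)\Big|_{c=2ar}\,dr>0 ;
\]
the leading term is $\int_0^124a^3r^3\,dr$, so $I(a)=6a^3+O(a^5)$ as $a\to0$.

By Steps 5 and 6, $M_{A_\varepsilon}(g_a)=m_\varepsilon<0=\int_0^1g_a\,dx$ for all small $\varepsilon>0$. By Lemma~\ref{lem:props}(iv), $M_{A_\varepsilon}$ is not additive, and Theorem~\ref{thm:B} is proved. \hfill$\square$

\section{Other exponents and dimensions}\label{sec:C}

We prove Theorem~\ref{thm:C}. The map $\xi\mapsto|\xi|^{p-2}\xi$ (with value $0$ at $0$) satisfies the structure conditions with $\alpha=\beta=1$ in any dimension; it is strictly monotone as the gradient of the strictly convex function $|\xi|^p/p$. Its $A$-harmonic functions are called $p$-harmonic.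

\subsection{The plane}
For $n=2$, $p=2$ the assertion is Theorems~\ref{thm:A} and~\ref{thm:B}. For $p\ne2$ we use the $p$-Laplacian itself and the following lemma, due to Wolff \cite{Wolff} for $p>2$ and to Lewis \cite{Lewis} for $1<p<2$. It is not proved here.

\begin{lemma}[Wolff, Lewis]\label{lem:WL}
Let $1<p<\infty$, $p\ne2$. There is a Lipschitz function $\Phi$ on $\overline H$, $p$-harmonic in $H$, periodic in $x$ with some period $\ell>0$, such that $\Phi(x,y)\to0$ uniformly as $y\to\infty$ and $\int_0^\ell\Phi(x,0)\,dx\ne0$.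
\end{lemma}

After a dilation $\ell=1$. The function $\Phi$ is bounded, being continuous, periodic and tending to $0$. With $g=\Phi(\cdot,0)$ and $A(\xi)=|\xi|^{p-2}\xi$, Proposition~\ref{prop:M} gives $U_g=\Phi$, so $M(g)=0\ne\int_0^1g$. By Lemma~\ref{lem:props}(iv) $M$ is not additive, and Theorem~\ref{thm:A} applies.

\subsection{Higher dimensions}
Let $n\ge3$ and let $A=(A_1,A_2)$ be the planar operator just used, with constants $\alpha,\beta$. We rotate the planar example about an axis. In cylindrical coordinates the volume element carries the factor $r^{n-2}$; we cancel it by building $r^{2-n}$ into the operator, and we move the rectangle away from the axis so that this factor stays between positive constants. Let $\Omega'=(2,5)\times(0,1)$, and let $E'$, $u$, $v$, $S_k$ be the objects of Section~\ref{sec:construction} (see \eqref{eq:Sk}) translated by $(3,0)$.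

Write points of $\mathbb R^n$ as $(x,y)\in\mathbb R^{n-1}\times\mathbb R$. For $x\ne0$ let $e_r=(x/|x|,0)$, $e_y=(0,1)$, and decompose $\xi=\xi_re_r+\xi_ye_y+\xi^\perp$ with $\xi^\perp$ orthogonal to $e_r$ and $e_y$; put $\xi'=(\xi_r,\xi_y)\in\mathbb R^2$. With $\varrho(r)=(\max(2,\min(r,5)))^{2-n}\in[5^{2-n},2^{2-n}]$ define
\[
A_n(x,y;\xi)=\varrho(|x|)\,\big[A_1(\xi')e_r+A_2(\xi')e_y+|\xi^\perp|^{p-2}\xi^\perp\big]\qquad(x\ne0),
\]
and $A_n=|\xi|^{p-2}\xi$ on the null set $x=0$. For $x\neq0$ this map is jointly continuous in $(x,y,\xi)$, and it is homogeneous as required because both summands are. Since $|\xi|^2=|\xi'|^2+|\xi^\perp|^2$,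
\[
A_n\cdot\xi\ge5^{2-n}\min(\alpha,1)\big(|\xi'|^p+|\xi^\perp|^p\big)\ge5^{2-n}\min(\alpha,1)\,2^{-p/2}|\xi|^p,\qquad|A_n|\le2^{2-n}(\beta+1)|\xi|^{p-1}.
\]
For two different vectors, the monotonicity product is $\varrho$ times the sum of the products for $A$ in the components $\xi'$ and for the $p$-Laplacian in the components $\xi^\perp$; both are nonnegative, and one is positive because the vectors differ in $\xi'$ or in $\xi^\perp$. So $A_n$ satisfies the structure conditions with $w\equiv1$.

Let $\pi(x,y)=(|x|,y)$, $\Omega_n=\pi^{-1}(\Omega')$ and $E_n=\pi^{-1}(E')$. Then $\Omega_n$ is bounded and open, and $E_n$ is compact and contained in $\partial\Omega_n$, since its points $(x,0)$ are limits of $(x,y)\in\Omega_n$. The continuous map $\pi$ sends $\overline{\Omega_n}$ into $\overline{\Omega'}$ and $\partial\Omega_n\setminus E_n$ into $\partial\Omega'\setminus E'$.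

Let $W$ be $A$-harmonic in $\Omega'$, in coordinates $(r,y)$, and $\widetilde W=W\circ\pi$. For smooth $W$ the chain rule gives $\nabla\widetilde W=W_re_r+W_ye_y$, and integrals of $|\widetilde W|^p$ and $|\nabla\widetilde W|^p$ over rotation-invariant sets are the planar integrals against $|S^{n-2}|\,r^{n-2}\,dr\,dy$. Approximating $W$ in $W^{1,p}_{\mathrm{loc}}(\Omega')$ by smooth functions shows that $\widetilde W\in W^{1,p}_{\mathrm{loc}}(\Omega_n)$ with the same formula for the gradient. For $\varphi\in C_0^\infty(\Omega_n)$ and $e\in S^{n-2}$ the function $\varphi_e(r,y)=\varphi(re,y)$ lies in $C_0^\infty(\Omega')$, and $\nabla\varphi\cdot e_r=\partial_r\varphi_e$, $\nabla\varphi\cdot e_y=\partial_y\varphi_e$. As $\varrho(r)=r^{2-n}$ on $[2,5]$,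
\[
\int_{\Omega_n}A_n(\cdot\,;\nabla\widetilde W)\cdot\nabla\varphi=\int_{S^{n-2}}\Big[\iint_{\Omega'}r^{2-n}A(\nabla W)\cdot\nabla\varphi_e\;r^{n-2}\,dr\,dy\Big]de=0 .
\]
Thus $\widetilde W$ is $A_n$-harmonic in $\Omega_n$.

The functions $\widetilde S_k$ are $A_n$-harmonic, continuous on $\overline{\Omega_n}$, nonnegative, at least $1$ on $E_n$, and tend to $0$ pointwise in $\Omega_n$; hence $\omega(E_n,\Omega_n;A_n)=0$. The functions $\tilde u\le\tilde v$ are bounded and $A_n$-harmonic, extend continuously to $\overline{\Omega_n}\setminus E_n$, agree on $\partial\Omega_n\setminus E_n$, and are not identical. For $p=2$ the planar operator is $A_\varepsilon$ and Lemma~\ref{lem:WL} has not been used. This proves Theorem~\ref{thm:C}. \hfill$\square$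

\begin{thebibliography}{9}

\bibitem{HKM}
Heinonen, Kilpel\"ainen and Martio, \emph{Nonlinear Potential Theory of Degenerate Elliptic Equations},
\texttt{http://users.jyu.fi/\textasciitilde terok/NLPT/NLPT\_dover.pdf}.

\bibitem{Lewis}
J. L. Lewis, \emph{Note on a theorem of Wolff}, in: Holomorphic Functions and Moduli I, MSRI Publ. 10, Springer, 1988.

\bibitem{Wolff}
T. H. Wolff, \emph{Gap series constructions for the $p$-Laplacian}, J. Anal. Math. 102 (2007).

\end{thebibliography}
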